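\title{A dimension bound for tight wavelet frames, and Bessel wavelet systems that cannot be completed}

\begin{abstract}
Every Bessel sequence in a Hilbert space can be completed to a tight frame. A conjecture of Deguang Han asserts that a dyadic wavelet system in $L^2(\mathbb{R})$ that is a Bessel sequence can be completed by adding one more wavelet system. We disprove the conjecture: the system generated by the Mexican hat wavelet is Bessel, and no finite number of additional wavelet systems completes it to a tight frame. The obstruction is an integral inequality that bounds the fiber dimension of the negative dilates of a tight wavelet frame by the number of generators; it is proved by counting eigenvalues in a self-similarity relation. The bound is optimal, and for every $m\ge1$ there are orthonormal wavelet systems that need exactly $m$ additional generators.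
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{H}$ be a separable Hilbert space, with inner product linear in the first variable. A countable family $\{f_i\}_{i\in I}$ in $\mathcal{H}$ is a \emph{Bessel sequence} if there is $B>0$ with $\sum_i|\langle f,f_i\rangle|^2\le B\|f\|^2$ for all $f\in\mathcal{H}$. It is a \emph{tight frame} if there is $A>0$ with $\sum_i|\langle f,f_i\rangle|^2=A\|f\|^2$ for all $f$, and a \emph{Parseval frame} if this holds with $A=1$. The \emph{frame operator} of a Bessel sequence is $Sf=\sum_i\langle f,f_i\rangle f_i$; it is the operator with $0\le S\le BI$ and quadratic form $\langle Sf,f\rangle=\sum_i|\langle f,f_i\rangle|^2$. The family is tight exactly when $S=AI$, and then every vector has the expansion $f=A^{-1}\sum_i\langle f,f_i\rangle f_i$, as for an orthonormal basis. Two facts are read off from the quadratic form. Frame operators add when index sets are joined. If $W$ is unitary, the frame operator of $\{Wf_i\}$ is $WSW^{-1}$; in particular $S$ commutes with every unitary that permutes the family.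

Any Bessel sequence can be extended to a tight frame. Indeed, let $C=(BI-S)^{1/2}$ and let $\{e_n\}$ be an orthonormal basis; then
\begin{equation}\label{eq:completion}
\sum_n|\langle f,Ce_n\rangle|^2=\|Cf\|^2=B\|f\|^2-\langle Sf,f\rangle ,
\end{equation}
so that $\{f_i\}$ and $\{Ce_n\}$ together form a tight frame with bound $B$. When the given sequence has a structure, one asks whether the added vectors can have the same structure.

On $L^2(\mathbb{R})$ let $T_kf(x)=f(x-k)$, $k\in\mathbb{Z}$, and $Df(x)=2^{1/2}f(2x)$. These operators are unitary. The \emph{wavelet system} generated by $\psi_1,\dots,\psi_L\in L^2(\mathbb{R})$ is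
\[
\mathcal{W}(\psi_1,\dots,\psi_L)=\{D^jT_k\psi_l\}_{j,k\in\mathbb{Z},\,1\le l\le L},\qquad D^jT_k\psi_l(x)=2^{j/2}\psi_l(2^jx-k).
\]
It is the union of the systems $\mathcal{W}(\psi_l)$ as an indexed family: a function that occurs for several indices is counted each time, as usual for frames. The other reading, a union of sets, is treated in Section~\ref{sec:sets}. A function $\psi$ is an \emph{orthonormal wavelet} if $\mathcal{W}(\psi)$ is an orthonormal basis of $L^2(\mathbb{R})$. The following conjecture is stated in \cite{parseval}.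

\medskip
\noindent\textbf{Conjecture} (Deguang Han)\textbf{.} \emph{If $\psi_1\in L^2(\mathbb{R})$ and $\mathcal{W}(\psi_1)$ is a Bessel sequence, then there is $\psi_2\in L^2(\mathbb{R})$ such that $\mathcal{W}(\psi_1,\psi_2)$ is a tight frame for $L^2(\mathbb{R})$.}
\medskip

The construction \eqref{eq:completion} suggests that this should be true. The dilation $D$ permutes $\mathcal{W}(\psi_1)$, so the frame operator $S$ and the operator $C=(BI-S)^{1/2}$ commute with $D$. Suppose that $S$ also commutes with $T_1$, and take for the basis in \eqref{eq:completion} the system of an orthonormal wavelet $\psi$. Then $CD^jT_k\psi=D^jT_kC\psi$, the added vectors form the wavelet system of $\psi_2=C\psi$, and the conjecture holds for $\psi_1$. But $T_1$ does not permute a wavelet system. The relation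
\begin{equation}\label{eq:commute}
T_kD^n=D^nT_{2^nk}\qquad(n\ge0,\ k\in\mathbb{Z})
\end{equation}
shows that it permutes the part with $j\ge0$, whereas $T_1D^{-1}T_k\psi$ is the $D^{-1}$-dilate of a translate of $\psi$ by $k+\frac12$. In a tight frame the frame operator does commute with $T_1$, so the added generators have to cancel the lack of translation invariance that $\psi_1$ produces at the negative scales. We show that finitely many generators can do this only if the negative dilates of $\psi_1$ are few, in the following sense.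

We use the Fourier transform $\widehat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$. For $\Psi=(\psi_1,\dots,\psi_L)$ and $\xi\in[0,1)$ put
\begin{equation}\label{eq:d}
d_\Psi(\xi)=\dim\operatorname{span}\Big\{\big(\widehat\psi_l(2^s(\xi+k))\big)_{k\in\mathbb{Z}}:\ s\ge1,\ 1\le l\le L\Big\}\in\{0,1,\dots,\infty\}.
\end{equation}
Up to a constant, the vector with indices $s,l$ lists the values of the Fourier transform of $D^{-s}\psi_l$ on the coset $\xi+\mathbb{Z}$. So $d_\Psi(\xi)$ counts how many independent directions the negative dilates occupy over that coset. Adding generators can only increase $d_\Psi$. For a single function we write $d_\psi$.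

\begin{theorem}\label{thm:bound}
Suppose that $\mathcal{W}(\psi_1,\dots,\psi_L)$ is a Bessel sequence whose frame operator commutes with $T_1$; this is the case if it is a tight frame. Then
\[
\int_0^1 d_\Psi(\xi)\,d\xi\le L .
\]
\end{theorem}

\begin{theorem}\label{thm:hat}
Let $\psi_1(x)=(1-x^2)e^{-x^2/2}$ be the Mexican hat wavelet. Then $\mathcal{W}(\psi_1)$ is a Bessel sequence, but for no $N\in\mathbb{N}$ and no $\psi_2,\dots,\psi_{N+1}\in L^2(\mathbb{R})$ is $\mathcal{W}(\psi_1,\dots,\psi_{N+1})$ a tight frame. In particular, the conjecture is false.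
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $\psi$ be an orthonormal wavelet, $m\ge1$ and $\psi_1=D^m\psi$. Then $\mathcal{W}(\psi_1)=\{D^jT_{2^mk}\psi\}_{j,k\in\mathbb{Z}}$ is an orthonormal sequence, and the minimal number of wavelet systems that must be added to it to obtain a tight frame is exactly $m$. Moreover, the constant $L$ in Theorem~\ref{thm:bound} is optimal.
\end{theorem}

Section~\ref{sec:fibers} recalls how translation invariant operators are decomposed into fibers. Section~\ref{sec:shannon} carries out the count behind Theorem~\ref{thm:bound} for the Shannon wavelet, and Section~\ref{sec:proof} proves the theorem. Theorems~\ref{thm:hat} and~\ref{thm:sharp} follow in Sections~\ref{sec:hat} and~\ref{sec:sharp}. Section~\ref{sec:complements} contains two complements: a generator with bounded Fourier transform supported in a dyadic annulus can be completed by finitely many generators (Proposition~\ref{prop:band}), and the dilates of the space of negative dilates of a tight wavelet frame have trivial intersection (Corollary~\ref{cor:negative}).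

\section{Fibers of translation invariant operators}\label{sec:fibers}

The Fourier transform is unitary on $L^2(\mathbb{R})$, and
\begin{equation}\label{eq:fourier}
\widehat{T_kf}(\xi)=e^{-2\pi ik\xi}\widehat f(\xi),\qquad \widehat{D^nf}(\xi)=2^{-n/2}\widehat f(2^{-n}\xi)\qquad(k,n\in\mathbb{Z}).
\end{equation}
The factor $e^{-2\pi ik\xi}$ is constant on each coset $\xi+\mathbb{Z}$, so we group frequencies by cosets. The \emph{fiber map}
\[
\Gamma f(\xi)=\big(\widehat f(\xi+k)\big)_{k\in\mathbb{Z}},\qquad \xi\in[0,1),
\]
is unitary from $L^2(\mathbb{R})$ onto $L^2([0,1);\ell^2(\mathbb{Z}))$, and $\Gamma(T_kf)(\xi)=e^{-2\pi ik\xi}\,\Gamma f(\xi)$. By \eqref{eq:fourier}, the vectors in \eqref{eq:d} are $2^{-s/2}\,\Gamma(D^{-s}\psi_l)(\xi)$, so that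
\begin{equation}\label{eq:dfiber}
d_\Psi(\xi)=\dim\operatorname{span}\{\Gamma(D^{-s}\psi_l)(\xi):\ s\ge1,\ 1\le l\le L\}.
\end{equation}
These vectors lie in $\ell^2(\mathbb{Z})$ for a.e.\ $\xi$. The function $d_\Psi$ is measurable: it is the supremum of the ranks of finite Gram matrices with measurable entries, and a matrix has rank at least $r$ exactly when one of its $r\times r$ minors is nonzero.

Let $(e_k)$ be the standard basis of $\ell^2(\mathbb{Z})$. A \emph{measurable field} assigns to a.e.\ $\xi\in[0,1)$ a bounded operator $X(\xi)$ on $\ell^2(\mathbb{Z})$ such that the entries $\langle X(\xi)e_k,e_n\rangle$ are measurable. Sums, products and pointwise strong limits of measurable fields are measurable fields.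

\begin{lemma}\label{lem:fibers}
Let $X$ be a bounded operator on $L^2(\mathbb{R})$ that commutes with $T_1$.
\begin{enumerate}
\item[(a)] There is a measurable field $X(\xi)$, the \emph{fibers} of $X$, with $\|X(\xi)\|\le\|X\|$ a.e.\ and $\Gamma(Xf)(\xi)=X(\xi)\Gamma f(\xi)$ a.e.\ for every $f$.
\item[(b)] If $Y(\xi)$ is a measurable field and $\langle Xf,f\rangle=\int_0^1\langle Y(\xi)\Gamma f(\xi),\Gamma f(\xi)\rangle\,d\xi$ for all $f$, with absolutely convergent integrals, then $Y(\xi)=X(\xi)$ a.e.
\item[(c)] If $X\ge0$, then $X(\xi)\ge0$ a.e. If moreover $g$ is a pointwise limit of a uniformly bounded sequence of continuous functions on $[0,\|X\|]$, then $g(X)$ commutes with $T_1$ and has fibers $g(X(\xi))$.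
\item[(d)] Define the \emph{diagonal} $\Delta_X$ on $\mathbb{R}$ by $\Delta_X(\xi+k)=\langle X(\xi)e_k,e_k\rangle$. If $\widehat f$ vanishes outside a half-open interval of length at most $1$, then $\langle Xf,f\rangle=\int_{\mathbb{R}}\Delta_X|\widehat f|^2$. If $X\ge0$, then $\int_{\mathbb{R}}\Delta_X=\int_0^1\operatorname{tr}X(\xi)\,d\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator $\Gamma X\Gamma^{-1}$ commutes with multiplication by $e^{\pm2\pi i\xi}$, hence by trigonometric polynomials. The Fej\'er means of $b\in L^\infty([0,1))$ are bounded by $\|b\|_\infty$ and converge to $b$ in $L^2$, hence a.e.\ along a subsequence, and the corresponding multiplications converge strongly by dominated convergence. So $\Gamma X\Gamma^{-1}$ commutes with multiplication by every $b\in L^\infty([0,1))$. An operator with this property is decomposable, that is, given by a bounded measurable field \cite[Theorem~XIII.84]{RS}. For the remaining claims we test on the functions $f$ with $\Gamma f(\xi)=\mathbf{1}_E(\xi)a$, where $E\subset[0,1)$ is measurable and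 $a$ runs through the countable dense set $\mathcal{A}$ of finitely supported vectors with entries in $\mathbb{Q}+i\mathbb{Q}$. From $\int_E\|X(\xi)a\|^2\,d\xi=\|Xf\|^2\le\|X\|^2|E|\,\|a\|^2$ for all $E$ we get $\|X(\xi)a\|\le\|X\|\,\|a\|$ for a.e.\ $\xi$, simultaneously for all $a\in\mathcal{A}$.

(b) The same test functions give $\langle X(\xi)a,a\rangle=\langle Y(\xi)a,a\rangle$ for a.e.\ $\xi$ and all $a\in\mathcal{A}$. By continuity and polarization, $X(\xi)=Y(\xi)$.

(c) Positivity of the fibers follows from $\int_E\langle X(\xi)a,a\rangle\,d\xi\ge0$. The second claim holds for polynomials $g$. If it holds for functions $g_n$ that are uniformly bounded on $[0,\|X\|]$ and converge pointwise to $g$, then by the spectral theorem $g_n(X)\to g(X)$ and $g_n(X(\xi))\to g(X(\xi))$ strongly, and dominated convergence in $\xi$ gives the claim for $g$. Apply this twice: first to reach continuous functions, by the Weierstrass theorem, and then their bounded pointwise limits.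

(d) Each fiber $\Gamma f(\xi)$ has at most one nonzero entry, so $\langle X(\xi)\Gamma f(\xi),\Gamma f(\xi)\rangle=\sum_k\Delta_X(\xi+k)|\widehat f(\xi+k)|^2$; integrate over $[0,1)$. The last formula is $\operatorname{tr}X(\xi)=\sum_k\Delta_X(\xi+k)$, integrated.
\end{proof}

Part (c) applies to $g=\mathbf{1}_{(0,\infty)}$ and $g=\mathbf{1}_{[\lambda,\infty)}$, which are pointwise limits of piecewise linear functions with values in $[0,1]$. The next lemma expresses the integer translates of a function through its fibers.

\begin{lemma}\label{lem:translates}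
Let $f,\varphi\in L^2(\mathbb{R})$ and $w(\xi)=\langle\Gamma f(\xi),\Gamma\varphi(\xi)\rangle$.
\begin{enumerate}
\item[(a)] $\sum_k|\langle f,T_k\varphi\rangle|^2=\int_0^1|w(\xi)|^2\,d\xi$, where both sides may be infinite.
\item[(b)] If $\langle f,T_k\varphi\rangle=0$ for all $k\ne0$, then $w(\xi)=\langle f,\varphi\rangle$ a.e.
\item[(c)] If $\{T_k\varphi_l\}_{k\in\mathbb{Z},\,1\le l\le L}$ is a Bessel sequence, its frame operator $P$ commutes with $T_1$ and has fibers $P(\xi)=\sum_l\langle\,\cdot\,,\Gamma\varphi_l(\xi)\rangle\,\Gamma\varphi_l(\xi)$, of rank at most $L$.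
\item[(d)] If a.e.\ fiber of $\varphi$ has at most one nonzero entry, then for all $j\in\mathbb{Z}$
\[
\sum_k|\langle f,D^jT_k\varphi\rangle|^2=\int_{\mathbb{R}}|\widehat f(\xi)|^2\,|\widehat\varphi(2^{-j}\xi)|^2\,d\xi .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality $w\in L^1([0,1))$, and $\langle f,T_k\varphi\rangle=\int_0^1w(\xi)e^{2\pi ik\xi}\,d\xi$ is the Fourier coefficient of $w$ of index $-k$. An $L^1$ function is determined by its Fourier coefficients, which gives (b). It lies in $L^2$ exactly when the coefficients are square summable, and then Parseval's identity holds, which gives (a). In (c), $T_1$ permutes the family, and by (a) $\langle Pf,f\rangle=\int_0^1\sum_l|\langle\Gamma f(\xi),\Gamma\varphi_l(\xi)\rangle|^2\,d\xi$; apply Lemma~\ref{lem:fibers}(b). In (d) we have $|w(\xi)|^2=\sum_k|\widehat f(\xi+k)|^2|\widehat\varphi(\xi+k)|^2$, which proves the case $j=0$. Apply this case to $D^{-j}f$, whose Fourier transform is $2^{j/2}\widehat f(2^j\eta)$, and substitute $\xi=2^j\eta$.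
\end{proof}

Finally we need the action of $D$ on fibers. Halving maps the coset $\xi+\mathbb{Z}$ onto the union of the two cosets $\frac\xi2+\mathbb{Z}$ and $\frac{\xi+1}2+\mathbb{Z}$, so $D$ merges two fibers into one. Let $U:\ell^2(\mathbb{Z})\oplus\ell^2(\mathbb{Z})\to\ell^2(\mathbb{Z})$ be the interleaving unitary, $U(a,b)_{2n}=a_n$, $U(a,b)_{2n+1}=b_n$.

\begin{lemma}\label{lem:dilation}
If $X$ is bounded and commutes with $T_1$, then $DXD^{-1}$ commutes with $T_1$ and has fibers $U\big(X(\frac\xi2)\oplus X(\frac{\xi+1}2)\big)U^*$.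
\end{lemma}

\begin{proof}
By \eqref{eq:commute}, $T_1DXD^{-1}=DT_2XD^{-1}=DXT_2D^{-1}=DXD^{-1}T_1$. By \eqref{eq:fourier}, $\widehat{Df}(\xi+2n+\varepsilon)=2^{-1/2}\widehat f(\frac{\xi+\varepsilon}2+n)$ for $\varepsilon\in\{0,1\}$, that is,
\[
\Gamma(Df)(\xi)=2^{-1/2}\,U\big(\Gamma f(\tfrac\xi2),\Gamma f(\tfrac{\xi+1}2)\big).
\]
Using this for $Xf$ and then for $f$, we get $\Gamma(DXf)(\xi)=U\big(X(\frac\xi2)\oplus X(\frac{\xi+1}2)\big)U^*\,\Gamma(Df)(\xi)$. Put $f=D^{-1}g$.
\end{proof}

\section{The count for the Shannon wavelet}\label{sec:shannon}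

Let $\sigma$ be the Shannon wavelet, $\widehat\sigma=\mathbf{1}_E$ with $E=\{\frac12\le|\xi|<1\}$. For $\xi\in(0,1)$, $\xi\neq\frac12$, the coset $\xi+\mathbb{Z}$ meets $(-1,1)$ in the two points $\xi$ and $\xi-1$; one of them lies in $(-\frac12,\frac12)$ and the other in $E$. By Lemma~\ref{lem:translates}(d), $\sum_k|\langle f,D^jT_k\sigma\rangle|^2=\int_{2^jE}|\widehat f|^2$. The sets $2^jE$ partition $\mathbb{R}\setminus\{0\}$, so $\mathcal{W}(\sigma)$ is a Parseval frame. Its elements have norm $|E|^{1/2}=1$, and a Parseval frame of unit vectors is an orthonormal basis: the identity for $f=f_i$ reads $1=1+\sum_{n\ne i}|\langle f_i,f_n\rangle|^2$. Thus $\sigma$ is an orthonormal wavelet.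

For a measurable set $\Omega\subset\mathbb{R}$ let $H(\Omega)$ be the space of $f$ with $\widehat f=0$ off $\Omega$. Its fiber over $\xi$ is spanned by the $e_k$ with $\xi+k\in\Omega$. The basis elements of scale $j$ lie in $H(2^jE)$, and these spaces are mutually orthogonal, so the elements of scale $j$ span $H(2^jE)$. Hence the negative scales span $V=H((-\frac12,\frac12))$, scale $0$ spans $W=H(E)$, and
\[
DV=H((-1,1))=V\oplus W .
\]
Let $\delta(\xi)$ be the dimension of the fiber of $V$. The fiber of $DV$ over $\xi$ is spanned by $e_0$ and $e_{-1}$, and we can compute its dimension in two ways. From $DV=V\oplus W$ it is $\delta(\xi)+1$, because the single generator $\sigma$ contributes one dimension. From Lemma~\ref{lem:dilation} it is $\delta(\frac\xi2)+\delta(\frac{\xi+1}2)$: the fiber of $V$ over $\frac\xi2\in(0,\frac12)$ is $\mathbb{C}e_0$, the fiber over $\frac{\xi+1}2\in(\frac12,1)$ is $\mathbb{C}e_{-1}$, and $U(e_0,0)=e_0$, $U(0,e_{-1})=e_{-1}$. So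
\begin{equation}\label{eq:model}
\delta(\tfrac\xi2)+\delta(\tfrac{\xi+1}2)=\delta(\xi)+1 .
\end{equation}
Here this reads $1+1=1+1$, but the point is that \eqref{eq:model} determines the mean $N=\int_0^1\delta$ without knowledge of $\delta$. For any measurable $\delta\ge0$,
\begin{equation}\label{eq:double}
\int_0^1\big(\delta(\tfrac\xi2)+\delta(\tfrac{\xi+1}2)\big)\,d\xi=2\int_0^{1/2}\delta+2\int_{1/2}^1\delta=2\int_0^1\delta ,
\end{equation}
so \eqref{eq:model} gives $2N=N+1$, and $N=1$ \emph{provided that $N$ is finite}. Dilation doubles the mean dimension, while one more scale adds at most one dimension per generator. This is the mechanism of Theorem~\ref{thm:bound}.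

The Shannon wavelet also shows how a Bessel system can violate the bound.

\begin{example}\label{ex:shannon}
Let $m\ge0$. Then $d_{D^m\sigma}(\xi)=m+1$ a.e. Indeed, by \eqref{eq:dfiber} we have to count the fibers of $D^n\sigma$ for $n\le m-1$, and $\widehat{D^n\sigma}=2^{-n/2}\mathbf{1}_{2^nE}$. The sets $2^nE$ are disjoint, so the nonzero ones among these fibers have disjoint supports and are independent. For $0\le n\le m-1$ every coset meets $2^nE$: for $n=0$ this was seen above, and for $n\ge1$ the set contains $[2^{n-1},2^n)$, of length at least $1$. The sets $2^nE$ with $n<0$ partition $(-\frac12,\frac12)\setminus\{0\}$, which a.e.\ coset meets in exactly one point, so exactly one fiber with $n<0$ is nonzero. For $m=2$ we have $\widehat{D^2\sigma}=\frac12\mathbf{1}_{\{2\le|\xi|<4\}}$, and over $\xi\in(0,\frac12)$ the three independent fibers are supported on $\{-2,1\}$, $\{-1\}$ and $\{0\}$.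
\end{example}

\section{Proof of the dimension bound}\label{sec:proof}

Throughout this section $\Psi=(\psi_1,\dots,\psi_L)$ satisfies the hypotheses of Theorem~\ref{thm:bound}, and $S$ is the frame operator of $\mathcal{W}(\Psi)$.

\subsection{The frame operator of the negative scales}

For a frame the scales are no longer orthogonal, and the space spanned by the negative scales forgets the weights with which its directions are covered. We keep the weights by working with an operator. Let $K$, $P$ and $R$ be the frame operators of the subfamilies of $\mathcal{W}(\Psi)$ with $j<0$, $j=0$ and $j\ge0$, and let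
\[
V=\overline{\operatorname{span}}\{D^jT_k\psi_l:\ j<0,\ k\in\mathbb{Z},\ 1\le l\le L\}.
\]
For the Shannon wavelet, $K$ is the projection onto $V$. If a closed subspace is invariant under $T_1$ and $T_{-1}$, its orthogonal projection $Q$ commutes with $T_1$; the function $\xi\mapsto\operatorname{rank}Q(\xi)$ is called the \emph{dimension function} of the subspace. By the rank of an operator we always mean the dimension of the closure of its range.

\begin{lemma}\label{lem:K}
The operator $K$ commutes with $T_1$, and for a.e.\ $\xi\in[0,1)$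
\begin{equation}\label{eq:self}
U\big(K(\tfrac\xi2)\oplus K(\tfrac{\xi+1}2)\big)U^*=K(\xi)+P(\xi),\qquad P(\xi)\ge0,\quad\operatorname{rank}P(\xi)\le L .
\end{equation}
The space $V$ is invariant under integer translations, its dimension function is $\operatorname{rank}K(\xi)$, and $d_\Psi(\xi)\le\operatorname{rank}K(\xi)$ a.e.
\end{lemma}

\begin{proof}
For $j\ge0$, \eqref{eq:commute} gives $T_1D^jT_k\psi_l=D^jT_{k+2^j}\psi_l$, so $T_1$ permutes the subfamily with $j\ge0$ and commutes with $R$. By hypothesis it commutes with $S$, hence with $K=S-R$. The dilation $D$ maps the subfamily with $j<0$ onto the subfamily with $j\le0$, so $DKD^{-1}=K+P$. Taking fibers by Lemmas~\ref{lem:dilation} and~\ref{lem:translates}(c) gives \eqref{eq:self}.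

Since $\|K^{1/2}f\|^2=\langle Kf,f\rangle=\sum_{j<0}\sum_{k,l}|\langle f,D^jT_k\psi_l\rangle|^2$, we have $\ker K=V^\perp$. So $Q=\mathbf{1}_{(0,\infty)}(K)$, the projection onto $(\ker K)^\perp$, is the projection onto $V$. By Lemma~\ref{lem:fibers}(c), $Q$ commutes with $T_1$, which gives the invariance of $V$, and $Q(\xi)=\mathbf{1}_{(0,\infty)}(K(\xi))$ is the projection onto $\overline{\operatorname{ran}}\,K(\xi)$. Finally $QD^{-s}\psi_l=D^{-s}\psi_l$ for $s\ge1$, so outside a null set of $\xi$ all vectors in \eqref{eq:dfiber} lie in $\overline{\operatorname{ran}}\,K(\xi)$.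
\end{proof}

\begin{remark}\label{rem:equal}
In fact $d_\Psi(\xi)=\operatorname{rank}K(\xi)$ a.e., so $d_\Psi$ is the dimension function of $V$. Let $J(\xi)$ be the closed span of the vectors in \eqref{eq:dfiber}. The functions with $\Gamma f(\xi)\in J(\xi)$ a.e.\ form a closed subspace (pass to an a.e.\ convergent subsequence). It contains $D^{-s}T_k\psi_l=T_{2^sk}D^{-s}\psi_l$, hence $V$. With $\Gamma f\equiv e_k$ we get $Q(\xi)e_k=\Gamma(Qf)(\xi)\in J(\xi)$ for all $k$ and a.e.\ $\xi$.
\end{remark}

It remains to bound the mean of $\operatorname{rank}K(\xi)$, and \eqref{eq:self} is the analogue of \eqref{eq:model}. There are two obvious ways to turn it into a numerical relation, and neither suffices. Taking ranks and using \eqref{eq:double} gives $2N\le N+L$ for $N=\int_0^1\operatorname{rank}K(\xi)\,d\xi$, which says nothing as long as $N=\infty$ is not excluded. Taking traces gives $2\tau=\tau+\sum_l\|\psi_l\|^2$ for $\tau=\int_0^1\operatorname{tr}K(\xi)\,d\xi$. We shall see that $\tau$ is finite, but the trace does not control the rank.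

\begin{example}\label{ex:trace}
Let $q\ge1$ be an integer and $\widehat\psi=q^{-1/2}\mathbf{1}_{E_q}$ with $E_q=\{2^{-q-1}\le|\xi|<\frac12\}$. Lemma~\ref{lem:translates}(d) applies. Every $\xi\ne0$ lies in exactly $q$ of the sets $2^jE_q$, so $\mathcal{W}(\psi)$ is a Parseval frame, and $K$ multiplies $\widehat f$ by $\kappa=q^{-1}\sum_{s\ge1}\mathbf{1}_{2^{-s}E_q}$. The fibers $K(\xi)$ are diagonal with entries $\kappa(\xi+k)$. Since $\kappa>0$ exactly on $\{0<|\xi|<\frac14\}$, the mean rank is $\frac12$ for every $q$, whereas the mean trace $\int\kappa=(1-2^{-q})/q$ tends to $0$.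
\end{example}

The way out is a quantity between the two: the number of eigenvalues above a level $\lambda>0$. It is integrable because the trace is, it behaves like the rank under finite rank perturbations, and it tends to the rank as $\lambda\downarrow0$.

\subsection{The trace is integrable}

The single negative scales do not commute with $T_1$ and have no fibers, so the trace of $K(\xi)$ cannot be computed scale by scale in $\ell^2(\mathbb{Z})$. Instead we recover the diagonal of $K$ from test functions whose Fourier transform is the indicator of a short interval $I$. At scale $-s$ the interval becomes $2^sI$. While its length is at most $1$, the fibers have one nonzero entry and there is no overlap. When it is longer, overlap occurs, but by then $2^sI$ lies at high frequencies, where $\widehat\psi_l$ has little mass.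

\begin{lemma}\label{lem:trace}
$\displaystyle\int_0^1\operatorname{tr}K(\xi)\,d\xi\le\sum_{l=1}^L\|\psi_l\|^2$.
\end{lemma}

\begin{proof}
Let $\kappa=\Delta_K$, a bounded nonnegative function, let $\Phi=\sum_l|\widehat\psi_l|^2\in L^1(\mathbb{R})$, and let $h(\xi)=\sum_{s\ge1}\Phi(2^s\xi)$. Then $\int_{\mathbb{R}}h=\sum_{s\ge1}2^{-s}\|\Phi\|_1=\sum_l\|\psi_l\|^2$. By Lemma~\ref{lem:fibers}(d) it suffices to prove $\kappa\le h$ a.e.

Let $I$ be a half-open interval with $0<|I|\le1$ and let $\widehat f=\mathbf{1}_I$. Then $\widehat{D^sf}=2^{-s/2}\mathbf{1}_{2^sI}$, and Lemmas~\ref{lem:fibers}(d) and~\ref{lem:translates}(a) give $\int_I\kappa=\langle Kf,f\rangle=\sum_{s\ge1}a_s$, where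
\[
a_s=\sum_{k,l}|\langle D^sf,T_k\psi_l\rangle|^2=\sum_l\int_0^1\Big|\sum_n2^{-s/2}\mathbf{1}_{2^sI}(\eta+n)\,\overline{\widehat\psi_l(\eta+n)}\Big|^2d\eta .
\]
A half-open interval of length $2^s|I|$ contains at most $\lceil2^s|I|\rceil$ points of a coset of $\mathbb{Z}$. By the Cauchy--Schwarz inequality in $n$,
\[
a_s\le\lceil2^s|I|\rceil\,2^{-s}\int_{2^sI}\Phi .
\]
If $2^s|I|\le1$, the right side equals $\int_I\Phi(2^s\xi)\,d\xi$. If $2^s|I|>1$, then $\lceil2^s|I|\rceil\le2\cdot2^s|I|$ and the right side is at most $2|I|\int_{2^sI}\Phi$. Therefore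
\begin{equation}\label{eq:average}
\frac1{|I|}\int_I\kappa\le\frac1{|I|}\int_Ih+2\sum_{s:\ 2^s|I|>1}\ \int_{2^sI}\Phi .
\end{equation}
Let $\xi_0\ne0$ be a Lebesgue point of both $\kappa$ and $h$; by Lebesgue's differentiation theorem a.e.\ point is one. Take $I=[\xi_0-\varepsilon,\xi_0+\varepsilon)$ with $\varepsilon<\min(\frac12,\frac13|\xi_0|)$. Then $I$ lies in $\{\frac23|\xi_0|<|\xi|<\frac43|\xi_0|\}$, whose dyadic dilates are pairwise disjoint, so the sets $2^sI$ are pairwise disjoint. If $2^s>1/|I|=1/(2\varepsilon)$, then $2^sI\subset\{|\eta|>|\xi_0|/(3\varepsilon)\}$. Hence the last sum in \eqref{eq:average} is at most $\int_{|\eta|>|\xi_0|/(3\varepsilon)}\Phi$, which tends to $0$ with $\varepsilon$. In the limit, $\kappa(\xi_0)\le h(\xi_0)$.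
\end{proof}

\subsection{Counting eigenvalues}

Recall that a positive operator $X$ on a separable Hilbert space with $\operatorname{tr}X<\infty$ is compact and has an orthonormal basis of eigenvectors, with eigenvalues $\mu_n\ge0$ and $\sum_n\mu_n=\operatorname{tr}X$. For $\lambda>0$ let
\[
n_\lambda(X)=\#\{n:\mu_n\ge\lambda\}=\operatorname{tr}\mathbf{1}_{[\lambda,\infty)}(X).
\]
This number does not change under unitary equivalence.

\begin{lemma}\label{lem:count}
Let $X,X'$ be positive operators of finite trace, let $F\ge0$ have finite rank, and let $\lambda>0$.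
\begin{enumerate}
\item[(a)] $n_\lambda(X)\le\lambda^{-1}\operatorname{tr}X$, and $n_\lambda(X)$ increases to $\operatorname{rank}X$ as $\lambda\downarrow0$.
\item[(b)] $n_\lambda(X\oplus X')=n_\lambda(X)+n_\lambda(X')$.
\item[(c)] $n_\lambda(X+F)\le n_\lambda(X)+\operatorname{rank}F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\lambda n_\lambda(X)\le\sum_n\mu_n$, and $\operatorname{rank}X=\#\{n:\mu_n>0\}$. (b) The eigenvalue list of $X\oplus X'$ is the union of the two lists. (c) Let $H$ be the span of the eigenvectors of $X+F$ with eigenvalue at least $\lambda$, so $\dim H=n_\lambda(X+F)<\infty$, and let $H_0=H\cap\ker F$. Then $\dim H_0\ge\dim H-\operatorname{rank}F$, and $\langle Xx,x\rangle=\langle(X+F)x,x\rangle\ge\lambda\|x\|^2$ for $x\in H_0$. If $\dim H_0>n_\lambda(X)$, some $x\ne0$ in $H_0$ is orthogonal to all eigenvectors of $X$ with $\mu_n\ge\lambda$. With $x_n$ its coordinates in the eigenbasis of $X$, we get $\langle Xx,x\rangle=\sum_{\mu_n<\lambda}\mu_n|x_n|^2<\lambda\|x\|^2$, a contradiction. So $n_\lambda(X)\ge\dim H_0\ge n_\lambda(X+F)-\operatorname{rank}F$.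
\end{proof}

\begin{proposition}\label{prop:rank}
$\displaystyle\int_0^1\operatorname{rank}K(\xi)\,d\xi\le L$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:trace}, $K(\xi)$ has finite trace for a.e.\ $\xi$, and so do $K(\frac\xi2)$ and $K(\frac{\xi+1}2)$. Fix $\lambda>0$ and put $\nu_\lambda(\xi)=n_\lambda(K(\xi))$. This function is measurable, being the trace of the measurable field $\mathbf{1}_{[\lambda,\infty)}(K(\xi))$ of Lemma~\ref{lem:fibers}(c). By Lemmas~\ref{lem:count}(a) and~\ref{lem:trace},
\[
N_\lambda:=\int_0^1\nu_\lambda(\xi)\,d\xi\le\lambda^{-1}\sum_l\|\psi_l\|^2<\infty .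
\]
Apply $n_\lambda$ to both sides of \eqref{eq:self}. Parts (b) and (c) of Lemma~\ref{lem:count} give
\[
\nu_\lambda(\tfrac\xi2)+\nu_\lambda(\tfrac{\xi+1}2)\le\nu_\lambda(\xi)+L\qquad\text{for a.e. }\xi\in[0,1).
\]
Integrating with \eqref{eq:double} yields $2N_\lambda\le N_\lambda+L$, and since $N_\lambda$ is finite, $N_\lambda\le L$. This bound does not depend on $\lambda$. Let $\lambda=1/r$, $r\to\infty$; Lemma~\ref{lem:count}(a) and monotone convergence finish the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]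
Combine the last statement of Lemma~\ref{lem:K} with Proposition~\ref{prop:rank}.
\end{proof}

\begin{remark}\label{rem:hyp}
The Bessel property makes $S$, $K$, $P$, $R$ bounded operators. The commutation of $S$ with $T_1$ is used once, to give $K$ fibers, and the theorem fails without it: for $m\ge1$ the system $\mathcal{W}(D^m\sigma)$ has one generator and is orthonormal by \eqref{eq:commute}, yet $\int_0^1d_{D^m\sigma}=m+1$ by Example~\ref{ex:shannon}. The number of generators enters through $\operatorname{rank}P(\xi)\le L$. Their norms serve only to make $N_\lambda$ finite and do not appear in the result.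
\end{remark}

\section{The Mexican hat wavelet}\label{sec:hat}

By Theorem~\ref{thm:bound}, a Bessel system with $d_{\psi_1}=\infty$ on a set of positive measure lies in no tight frame with finitely many generators. A Gaussian factor produces this situation, because the dilates $\widehat\psi_1(2^s\,\cdot)$ then decay at infinity at mutually incomparable rates; vanishing at $\xi=0$ gives the Bessel property.

\subsection{Indexed unions}

With $g(x)=e^{-x^2/2}$ we have $\psi_1=-g''$ and $\widehat g(\xi)=\sqrt{2\pi}\,e^{-2\pi^2\xi^2}$, so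
\[
\widehat\psi_1(\xi)=c\,\xi^2e^{-\alpha\xi^2},\qquad\alpha=2\pi^2,\quad c=4\pi^2\sqrt{2\pi}.
\]

\begin{lemma}\label{lem:indep}
For every $\xi\in[0,1)$ the vectors $u_s(\xi)=\big(\widehat\psi_1(2^s(\xi+k))\big)_{k\in\mathbb{Z}}$, $s\in\mathbb{Z}$, are linearly independent.
\end{lemma}

\begin{proof}
Suppose that $\sum_sa_su_s(\xi)=0$ is a finite relation with some nonzero coefficient, and let $t$ be the smallest index with $a_t\ne0$. For $k\ge1$ the $k$-th entry of $u_t(\xi)$ is nonzero. Dividing the $k$-th entry of the relation by it, we obtain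
\[
a_t+\sum_{s>t}a_s\,4^{s-t}e^{-\alpha(4^s-4^t)(\xi+k)^2}=0 .
\]
As $k\to\infty$ the finite sum tends to $0$, so $a_t=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hat}]
\emph{The Bessel property.} Since $e^{-\alpha\xi^2}\le1$ and $\xi^4e^{-\alpha\xi^2}$ is bounded, there is $C$ with $|\widehat\psi_1(\xi)|\le C\min(\xi^2,\xi^{-2})$. For $\xi\in[0,1)$ the terms $k=0,-1$ of $\sum_k|\widehat\psi_1(\xi+k)|$ are at most $C$, and the others satisfy $|\xi+k|\ge k$ for $k\ge1$ and $|\xi+k|\ge|k|-1$ for $k\le-2$. The sum $\sum_j|\widehat\psi_1(2^j\xi)|$ is unchanged when $\xi$ is doubled, so we may take $1\le|\xi|<2$ in it. Hence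
\[
C_1=\sup_\xi\sum_k|\widehat\psi_1(\xi+k)|\le2C+2C\sum_{n\ge1}n^{-2},\qquad
C_2=\sup_{\xi\ne0}\sum_j|\widehat\psi_1(2^j\xi)|\le C\sum_{j\ge0}4^{-j}+C\sum_{j<0}4^{j+1}
\]
are finite. Let $f\in L^2(\mathbb{R})$ and $g_j(\eta)=\widehat{D^{-j}f}(\eta)=2^{j/2}\widehat f(2^j\eta)$. By Lemma~\ref{lem:translates}(a) and the Cauchy--Schwarz inequality with weights $|\widehat\psi_1(\eta+n)|$,
\begin{align*}
\sum_k|\langle f,D^jT_k\psi_1\rangle|^2&=\int_0^1\Big|\sum_ng_j(\eta+n)\,\overline{\widehat\psi_1(\eta+n)}\Big|^2d\eta\\
&\le C_1\int_{\mathbb{R}}|g_j(\eta)|^2\,|\widehat\psi_1(\eta)|\,d\eta=C_1\int_{\mathbb{R}}|\widehat f(\xi)|^2\,|\widehat\psi_1(2^{-j}\xi)|\,d\xi .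
\end{align*}
Summing over $j$ gives the Bessel bound $C_1C_2$.

\emph{No finite completion.} By Lemma~\ref{lem:indep}, $d_{\psi_1}\equiv\infty$, so $d_\Psi\equiv\infty$ for $\Psi=(\psi_1,\dots,\psi_{N+1})$. If $\mathcal{W}(\Psi)$ were a tight frame, Theorem~\ref{thm:bound} would give $\int_0^1d_\Psi\le N+1$. The case $N=1$ disproves the conjecture.
\end{proof}

\subsection{Unions of sets}\label{sec:sets}

One may read the union in the conjecture as a union of sets, with coinciding elements counted once. The two readings can differ: as a set, $\mathcal{W}(D^m\psi)$ is contained in $\mathcal{W}(\psi)$ by \eqref{eq:commute}, so in this reading the systems of Theorem~\ref{thm:sharp} are completed by the single generator $\psi$. The Mexican hat is a counterexample in both readings. The reason is that coincidences in wavelet systems are rigid.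

\begin{lemma}\label{lem:rigid}
Let $\varphi,\varphi'\in L^2(\mathbb{R})$.
\begin{enumerate}
\item[(a)] If $\varphi\ne0$, the functions $D^jT_k\varphi$, $j,k\in\mathbb{Z}$, are pairwise distinct.
\item[(b)] If $\mathcal{W}(\varphi)$ and $\mathcal{W}(\varphi')$ share an element, one of them is contained in the other as a set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D^jT_k\varphi=D^{j'}T_{k'}\varphi$ with $(j,k)\ne(j',k')$ and, by symmetry, $n=j'-j\ge0$. If $n=0$, then $(e^{-2\pi i(k-k')\xi}-1)\widehat\varphi(\xi)=0$ a.e.\ with $k\neq k'$, so $\varphi=0$. If $n>0$, then $T_k\varphi=D^nT_{k'}\varphi$ and \eqref{eq:fourier} give $|\widehat\varphi(\xi)|^2=2^{-n}|\widehat\varphi(2^{-n}\xi)|^2$ a.e. Integrating over the shell $A_t=\{2^{nt}\le|\xi|<2^{n(t+1)}\}$ gives $\int_{A_t}|\widehat\varphi|^2=\int_{A_{t-1}}|\widehat\varphi|^2$ for all $t\in\mathbb{Z}$. Infinitely many equal masses with finite sum vanish, so $\varphi=0$.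

(b) Let $D^jT_k\varphi=D^{j'}T_{k'}\varphi'$. After exchanging $\varphi$ and $\varphi'$ if necessary, $n=j'-j\ge0$. Then $\varphi=T_{-k}D^nT_{k'}\varphi'$, and by \eqref{eq:commute} $D^tT_r\varphi=D^{t+n}T_{2^n(r-k)+k'}\varphi'$ for all $t,r\in\mathbb{Z}$.
\end{proof}

\begin{proposition}\label{prop:sets}
Let $\psi_1$ be the Mexican hat wavelet and $\psi_2,\dots,\psi_{N+1}\in L^2(\mathbb{R})$. Then the set $\{D^jT_k\psi_l:\ j,k\in\mathbb{Z},\ 1\le l\le N+1\}$, with each element counted once, is not a tight frame.
\end{proposition}

\begin{proof}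
Suppose that it is. Discard the zero generators, which contribute nothing to the frame sums. As long as two of the remaining systems intersect, discard one that is contained in the other, by Lemma~\ref{lem:rigid}(b); this does not change the union. After finitely many steps the remaining systems are pairwise disjoint and, by Lemma~\ref{lem:rigid}(a), free of repetitions. So the tuple $\Psi'$ of remaining generators gives an indexed family $\mathcal{W}(\Psi')$ that lists each nonzero element of the set once. It is a tight frame, and Theorem~\ref{thm:bound} shows that $d_{\Psi'}$ is finite a.e.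

The function $\psi_1\ne0$ belongs to the set, so $\psi_1=D^pT_q\varphi$ for some generator $\varphi$ in $\Psi'$ and $p,q\in\mathbb{Z}$. By \eqref{eq:fourier}, $\widehat\varphi(\eta)=2^{p/2}e^{2\pi iq\eta}\,\widehat\psi_1(2^p\eta)$. At $\eta=2^s(\xi+k)$ with $s\ge1$ the phase equals $e^{2\pi iq2^s\xi}$ and does not depend on $k$. Thus $\big(\widehat\varphi(2^s(\xi+k))\big)_k$ is a nonzero multiple of $u_{s+p}(\xi)$, and Lemma~\ref{lem:indep}, which covers all integer indices, gives $d_{\Psi'}\ge d_\varphi=\infty$ a.e. This is a contradiction.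
\end{proof}

\section{Systems that need exactly $m$ more generators}\label{sec:sharp}

The system of $D^m\psi$ keeps, at every scale, only the translates by multiples of $2^m$. The missing translates are $2^m-1$ residue classes, but they can be grouped by the power of $2$ dividing the index, and each group is one wavelet system. Theorem~\ref{thm:bound} shows that no other choice of generators does better.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By \eqref{eq:commute}, $D^jT_k\psi_1=D^{j+m}T_{2^mk}\psi$. So $\mathcal{W}(\psi_1)$ is the stated subfamily of the orthonormal basis $\mathcal{W}(\psi)$.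

\emph{Upper bound.} Let $\varphi_r=D^rT_{2^{r-1}}\psi$ for $1\le r\le m$. Then $D^jT_k\varphi_r=D^{j+r}T_{2^rk+2^{r-1}}\psi$. The class $2^r\mathbb{Z}+2^{r-1}$ consists of the integers divisible by $2^{r-1}$ but not by $2^r$, so $\mathbb{Z}$ is the disjoint union of $2^m\mathbb{Z}$ and the classes $2^r\mathbb{Z}+2^{r-1}$, $1\le r\le m$. Hence $\mathcal{W}(\psi_1,\varphi_1,\dots,\varphi_m)$ lists every element of the orthonormal basis $\mathcal{W}(\psi)$ exactly once.

\emph{Lower bound.} By \eqref{eq:dfiber}, $d_{\psi_1}(\xi)$ is the dimension of the span of the vectors $v_n(\xi)=\Gamma(D^n\psi)(\xi)$, $n\le m-1$. Let $-1\le n'\le m-1$ and $0\le n\le m-1$. By \eqref{eq:commute} and orthonormality,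
\[
\langle D^{n'}\psi,T_kD^n\psi\rangle=\langle D^{n'}\psi,D^nT_{2^nk}\psi\rangle=\delta_{n'n}\,\delta_{k0},
\]
and Lemma~\ref{lem:translates}(b) gives $\langle v_{n'}(\xi),v_n(\xi)\rangle=\delta_{n'n}$ a.e. So $v_0(\xi),\dots,v_{m-1}(\xi)$ are orthonormal and $v_{-1}(\xi)$ is orthogonal to them. Since $D^{-1}\psi\ne0$, the vector $v_{-1}(\xi)$ is nonzero on a set of positive measure. Thus $d_{\psi_1}\ge m$ a.e.\ and $d_{\psi_1}\ge m+1$ on a set of positive measure, so $\int_0^1d_{\psi_1}>m$. If $m'$ added generators produce a tight frame, Theorem~\ref{thm:bound} gives $m'+1\ge\int_0^1d_{\psi_1}>m$, that is, $m'\ge m$.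

\emph{Optimality.} We show that equality in Theorem~\ref{thm:bound} occurs for every $L\ge1$. Take $\psi=\sigma$ and $m=L-1$, and let $\Psi=(D^m\sigma,\varphi_1,\dots,\varphi_m)$, or $\Psi=(\sigma)$ if $L=1$. This is an orthonormal basis with $L$ generators, and $\int_0^1d_\Psi\ge\int_0^1d_{D^m\sigma}=L$ by Example~\ref{ex:shannon}.
\end{proof}

For $m=2$ this is a second counterexample to the conjecture for indexed unions: an orthonormal wavelet system, for instance that of $\widehat\psi_1=\frac12\mathbf{1}_{\{2\le|\xi|<4\}}$, cannot be extended to a tight frame by adding one wavelet system.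

\section{Two complements}\label{sec:complements}

\subsection{Generators with spectrum in an annulus}

The argument for the Mexican hat used the behavior of $\widehat\psi_1$ at infinity. If $\widehat\psi_1$ is supported in a dyadic annulus, the fibers live in spaces of bounded dimension, and the construction \eqref{eq:completion} can be carried out in each fiber at scale $0$.

\begin{proposition}\label{prop:band}
Let $p<q$ be integers and let $\widehat\psi_1\in L^\infty(\mathbb{R})$ vanish outside $E=\{2^p\le|\xi|<2^q\}$. Then $\mathcal{W}(\psi_1)$ is a Bessel sequence, and it extends to a tight frame by adding at most $M=\max(1,2^{q+1})$ wavelet systems.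
\end{proposition}

\begin{proof}
The set $E$ lies in the open interval $(-2^q,2^q)$ of length $2^{q+1}$, which every coset of $\mathbb{Z}$ meets in at most $M$ points. For $\xi\in[0,1)$ write $\{k:\xi+k\in E\}=\{k_1(\xi)<k_2(\xi)<\cdots\}$, and let $\Pi(\xi)$ be the projection onto the span of the corresponding $e_k$; these data are piecewise constant in $\xi$. The fiber $v(\xi)=\Gamma\psi_1(\xi)$ lies in the range of $\Pi(\xi)$ and $\|v(\xi)\|^2\le M\|\widehat\psi_1\|_\infty^2$. Choose $A_0>0$ with $\|v(\xi)\|^2\le A_0$ a.e.\ and put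
\[
G(\xi)=A_0\Pi(\xi)-\langle\,\cdot\,,v(\xi)\rangle v(\xi).
\]
Then $\langle G(\xi)a,a\rangle=A_0\|\Pi(\xi)a\|^2-|\langle\Pi(\xi)a,v(\xi)\rangle|^2$, so $0\le G(\xi)\le A_0\Pi(\xi)$. The square root $G(\xi)^{1/2}$ is a uniform limit of polynomials in $G(\xi)$, hence a measurable field, and it vanishes on $\ker\Pi(\xi)$. For $1\le r\le M$ let $g_r(\xi)=G(\xi)^{1/2}e_{k_r(\xi)}$, and $g_r(\xi)=0$ if $k_r(\xi)$ does not exist. Then $g_r$ is measurable with $\|g_r(\xi)\|^2\le A_0$, so $g_r=\Gamma\varphi_r$ for some $\varphi_r\in L^2(\mathbb{R})$, and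
\[
\sum_r|\langle a,g_r(\xi)\rangle|^2=\|\Pi(\xi)G(\xi)^{1/2}a\|^2=\|G(\xi)^{1/2}a\|^2=\langle G(\xi)a,a\rangle .
\]
By Lemma~\ref{lem:translates}(a), for every $f\in L^2(\mathbb{R})$,
\[
\sum_k|\langle f,T_k\psi_1\rangle|^2+\sum_{r,k}|\langle f,T_k\varphi_r\rangle|^2=A_0\int_0^1\|\Pi(\xi)\Gamma f(\xi)\|^2\,d\xi=A_0\int_E|\widehat f|^2 .
\]
Replacing $f$ by $D^{-j}f$ shows that scale $j$ contributes $A_0\int_{2^jE}|\widehat f|^2$. Every $\xi\ne0$ lies in exactly $q-p$ of the sets $2^jE$. So $\mathcal{W}(\psi_1,\varphi_1,\dots,\varphi_M)$ is a tight frame with bound $A_0(q-p)$, and its subfamily $\mathcal{W}(\psi_1)$ is a Bessel sequence.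
\end{proof}

For $q\le-1$ one generator suffices, so the conjecture holds for these $\psi_1$. The number $M$ need not be minimal: for $\psi_1=D^m\sigma$ we have $q=m$ and $M=2^{m+1}$, while the minimum is $m$ by Theorem~\ref{thm:sharp}.

\subsection{The space of negative dilates}

For the Shannon wavelet the spaces $D^jV=H((-2^{j-1},2^{j-1}))$ shrink to $\{0\}$ as $j\to-\infty$. The integrability of the dimension function gives the same for every tight wavelet frame.

\begin{corollary}\label{cor:negative}
Let $\mathcal{W}(\psi_1,\dots,\psi_L)$ be a tight frame and let $V=\overline{\operatorname{span}}\{D^jT_k\psi_l:\ j<0,\ k\in\mathbb{Z},\ 1\le l\le L\}$. Then $V$ is invariant under integer translations, its dimension function has integral at most $L$ over $[0,1)$, and $\bigcap_{j\in\mathbb{Z}}D^jV=\{0\}$.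
\end{corollary}

\begin{proof}
The first two claims are Lemma~\ref{lem:K} and Proposition~\ref{prop:rank}. Let $Q$ be the projection onto $V$ and $\rho=\Delta_Q\ge0$ its diagonal. The fibers $Q(\xi)$ are projections, so their trace is their rank, and $\int_{\mathbb{R}}\rho\le L$ by Lemma~\ref{lem:fibers}(d).

Let $Q_\infty$ be the projection onto $\bigcap_jD^jV$. For each $j$ this space lies in $D^{-j}V$, whose projection is $D^{-j}QD^j$, so $\|Q_\infty g\|\le\|QD^jg\|$ for all $g$. Let $\widehat f=\mathbf{1}_{[a,b)}$ with $0\notin[a,b]$, and let $j\ge0$. To apply Lemma~\ref{lem:fibers}(d) after dilating, split $[a,b)$ into $n\le2^j(b-a)+1$ half-open intervals $I_1,\dots,I_n$ of length at most $2^{-j}$, and let $\widehat{f_r}=\mathbf{1}_{I_r}$. Then $\widehat{D^jf_r}=2^{-j/2}\mathbf{1}_{2^jI_r}$ vanishes outside a half-open interval of length at most $1$, so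
\[
\|Q_\infty f_r\|^2\le\langle QD^jf_r,D^jf_r\rangle=2^{-j}\int_{2^jI_r}\rho .
\]
Since $f=\sum_rf_r$, the Cauchy--Schwarz inequality gives
\[
\|Q_\infty f\|^2\le n\sum_{r=1}^n\|Q_\infty f_r\|^2\le\big(b-a+2^{-j}\big)\int_{2^j[a,b)}\rho .
\]
The set $2^j[a,b)$ lies in $\{|\eta|\ge2^j\min(|a|,|b|)\}$ and $\rho\in L^1(\mathbb{R})$, so the right side tends to $0$ as $j\to\infty$. Hence $Q_\infty f=0$. Such indicators span a dense subspace of $L^2(\mathbb{R})$, so $Q_\infty=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{parseval}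
\emph{On Parseval wavelet frames with two or three generators via the unitary extension principle},
\texttt{http://yu.ac.kr/\~{}rykim/2014\_CMB.pdf}.

\bibitem{RS}
Reed and Simon, Volume IV, Theorem XIII.84.

\end{thebibliography}
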